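# Off-diagonal cohomology of wave sheaves on tropical linear spaces

## 1. Tropical lines

A tropical line is a tree drawn in a real vector space, with edge directions prescribed by subsets of $\{1,\dots,n\}$. If we attach to every cell the exterior powers of its direction space, we get small cochain complexes. For lines, almost all of their cohomology vanishes, and this can be proved in a few minutes. We do that first, and then ask what happens for planes and beyond.

Let $E=\{1,\dots,n\}$, let $\mathbf 1=(1,\dots,1)$ and $V=\mathbb R^n/\mathbb R\mathbf 1$. For $A\subseteq E$ let $e_A=\sum_{i\in A}e_i$, and for $x\in\mathbb R^n$ let $x_A=\sum_{i\in A}x_i$.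

**Definition 1 (valuated matroid).** A valuated matroid of rank $d+1$ on $E$ is a function $\pi:\binom{E}{d+1}\to\mathbb R\cup\{\infty\}$, not identically $\infty$, such that for all $B,B'$ of finite value and every $i\in B\setminus B'$ there is $j\in B'\setminus B$ with
$$\pi(B)+\pi(B')\ \ge\ \pi(B-i+j)+\pi(B'-j+i).$$
The sets with $\pi(B)<\infty$ are the bases of the *underlying matroid* $M$. We always assume that $M$ has no loops.

For $x\in\mathbb R^n$ let $M_x$ be the set of those $B$ that minimize $\pi(B)-x_B$. This is the set of bases of a matroid. Indeed, $\pi(B)-x_B$ satisfies the same inequality, because the exchange does not change $x_B+x_{B'}$; and if $B,B'$ are minimizers, the inequality forces both exchanged sets to be minimizers. Clearly $M_{x+c\mathbf 1}=M_x$.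

**Definition 2 (tropical linear space, in the sense of Speyer).** $L=\{x\in\mathbb R^n: M_x\text{ has no loops}\}/\mathbb R\mathbf 1\subset V$. The opposite sign convention replaces $x$ by $-x$, which is harmless.

For a matroid $N$ that occurs as some $M_x$, put
$$\sigma_N=\{x:\ \pi(B)-x_B\le \pi(B')-x_{B'}\ \text{ for all } B\in N,\ B'\in M\}.$$
This is a polyhedron. Its relative interior is $\{x:M_x=N\}$, and it is the closure of that set: moving a point of $\sigma_N$ slightly towards a point with $M_x=N$ makes all the inequalities with $B'\notin N$ strict. The intersection $\sigma_N\cap\sigma_{N'}$ is obtained from $\sigma_N$ by turning some of its defining inequalities into equalities, so it is a face of $\sigma_N$, and likewise of $\sigma_{N'}$. If $x\in\sigma_N$, then every basis of $N$ is a basis of $M_x$, so $M_x$ is loopless if $N$ is. Hence the $\sigma_N$ with $N$ loopless form a finite polyhedral complex with support $L$, and faces of cells of $L$ are cells of $L$. We write $M_\sigma=N$ for $\sigma=\sigma_N$. All cells, their dimensions and their boundedness are taken in $V$, and $L(\sigma)\subseteq V$ is the linear space parallel to $\sigma$.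 The complex is pure of dimension $d$.

Two facts are used all the time.

**(F1)** *$L(\sigma)$ is spanned by the $e_A$, where $A$ runs over the connected components of $M_\sigma$, and $\dim\sigma$ is the number of components minus one.* Indeed, in $\mathbb R^n$ the parallel space is $\{u:u_B=u_{B'}\text{ for all }B,B'\in M_\sigma\}$. It contains each $e_A$, since $|B\cap A|$ is the rank of $A$ for every basis $B$. Conversely, let $u$ be in this space and let $i\ne j$ lie in one component, hence in a common circuit $C$. Extend $C-j$ to a basis $B$; then $B-i+j$ is a basis too, so $u_i=u_j$. Thus $u$ is constant on components. Dividing by $\mathbf 1=\sum_A e_A$ lowers the dimension by one.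

**(F2)** For a matroid $N$ and $u\in\mathbb R^E$ let $N_u$ be the matroid whose bases are the bases of $N$ that maximize $u_B$. *For small $u$ we have $M_{x+u}=(M_x)_u$*, because a small perturbation can only select among the old minimizers. In particular, for a flat $F$ of a loopless $M_x$ and small $\epsilon>0$, the bases of $M_{x+\epsilon e_F}$ are those with $|B\cap F|$ maximal, so $M_{x+\epsilon e_F}=M_x|F\oplus M_x/F$, and this is loopless. Also $(N\oplus N')_u=N_u\oplus N'_u$.

**Definition 3 (wave sheaf).** For $0\le p\le d$ put $\mathcal W^p(\sigma)=\bigwedge^pL(\sigma)$; for $\tau\le\sigma$ the map $\mathcal W^p(\tau)\to\mathcal W^p(\sigma)$ is the $p$-th exterior power of the inclusion $L(\tau)\hookrightarrow L(\sigma)$. Fix orientations of the cells, with incidence numbers $[\tau:\sigma]=\pm1$. Let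
$$C^q(L,\mathcal W^p)=\bigoplus_{\sigma\text{ bounded},\,\dim\sigma=q}\mathcal W^p(\sigma),\qquad C^q_c(L,\mathcal W^p)=\bigoplus_{\dim\sigma=q}\mathcal W^p(\sigma),$$
with the differential $\delta$ given by the signed sums of these maps over pairs $\tau<\sigma$ with $\dim\sigma=\dim\tau+1$. The cohomology groups are $H^q(L,\mathcal W^p)$ and $H^q_c(L,\mathcal W^p)$.

**Example 1.** Let $n=4$, $d=1$, $\pi(12)=1$ and $\pi=0$ on the other five pairs. At $x=0$ the bases of $M_x$ are all pairs except $12$, so the parallel classes are $\{1,2\},\{3\},\{4\}$; this matroid is connected, so $0$ is a vertex. At $x=te_{12}$ the value of $\pi(B)-x_B$ is $1-2t$ on $12$, is $-t$ on $13,14,23,24$, and is $0$ on $34$. For $0<t<1$ the minimizers are $13,14,23,24$, so $M_x=U_{1,\{1,2\}}\oplus U_{1,\{3,4\}}$: we are on an edge. At $t=1$ the set $12$ joins the minimizers, the classes are $\{3,4\},\{1\},\{2\}$, and we have reached a second vertex. So $L$ has one bounded edge, of direction $e_{12}$, with two rays at each end. Here $C^0(L,\mathcal W^0)=\mathbb R^2\to C^1(L,\mathcal W^0)=\mathbb R$ is onto, and $C^1(L,\mathcal W^1)=\mathbb Re_{12}$ while $C^0(L,\mathcal W^1)=0$.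 So the only nonzero groups $H^q(L,\mathcal W^p)$ are $H^0(L,\mathcal W^0)$ and $H^1(L,\mathcal W^1)$. With all five edges, $C^0_c(L,\mathcal W^0)=\mathbb R^2\to C_c^1(L,\mathcal W^0)=\mathbb R^5$ is injective.

To treat all lines we need the local picture at a vertex. It is a statement about rank $2$, and it will return in every dimension.

**Lemma 1.** *Let $N$ be a connected matroid of rank $2$ on $G$, with parallel classes $P_1,\dots,P_k$. Then $k\ge3$. For $u\in\mathbb R^G$ the matroid $N_u$ is loopless if and only if $u$ is constant (and then $N_u=N$) or $u=c\mathbf 1+se_{P_i}$ for some $i$ and some $s>0$ (and then $N_u=U_{1,P_i}\oplus U_{1,G\setminus P_i}$).*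

*Proof.* $N$ is loopless since it is connected of rank $2$, and its bases are the pairs from different classes. If $k=1$ the rank is $1$; if $k=2$ then $N=U_{1,P_1}\oplus U_{1,P_2}$ is disconnected. So $k\ge3$. Let $m=\max u$. If $m$ is attained in two classes, the bases of $N_u$ are pairs of elements of value $m$, so every other element is a loop; looplessness forces $u$ to be constant. If $m$ is attained in only one class $P_i$, then a basis avoiding $P_i$ can be improved by replacing one of its elements by an element of $P_i$ of value $m$. So the bases of $N_u$ consist of an element of $P_i$ of value $m$ and an element of $G\setminus P_i$ where $u|_{G\setminus P_i}$ is maximal. All other elements are loops, so looplessness forces $u$ to be constant on $P_i$ and constant, with a smaller value, on $G\setminus P_i$. Conversely, such $u$ give the stated matroid. $\square$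

**Proposition 1.** *If $d=1$, then $H^q(L,\mathcal W^p)=0$ for $p\neq q$ and $H^q_c(L,\mathcal W^p)=0$ for $q\ne1$.*

*Proof.* **Step 1: blocks shrink along a walk.** At a vertex $v$ the matroid $M_v$ is connected of rank $2$. By (F2) and Lemma 1 the edges at $v$ leave in the directions $e_P$, with $P$ a parallel class of $M_v$; there are at least three. An edge has matroid $U_{1,P}\oplus U_{1,E\setminus P}$. Suppose we leave $v$ along $e_P$ and arrive at another vertex $v'$. Seen from $v'$, the edge leaves in the direction $-e_P=e_{E\setminus P}$, so $E\setminus P$ is a class of $M_{v'}$. The other classes of $M_{v'}$, at least two of them, partition $P$. So if we continue without turning back, we leave $v'$ along $e_{P'}$ with $P'\subsetneq P$.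

**Step 2: the bounded cells.** A cycle of bounded edges would give a strictly decreasing cyclic chain of subsets by Step 1, which is impossible. So the bounded cells form a finite forest, and the coboundary from vertex functions to edge functions on a forest is onto. Hence $H^1(L,\mathcal W^0)=0$. Also $C^0(L,\mathcal W^1)=0$, since $L(v)=0$.

**Step 3: compact supports.** Again $C_c^0(L,\mathcal W^1)=0$. A cocycle $u\in C^0_c(L,\mathcal W^0)$ is a function on vertices that takes equal values at the two ends of a bounded edge and is $0$ at every vertex that carries a ray. From a given vertex, walk without turning back. Every vertex has at least three edges, so the walk can stop only by running off along a ray; and by Step 1 it cannot go on forever. So it reaches a vertex carrying a ray, and $u=0$. $\square$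

What changes for planes? There are now bounded polygons, and $\mathcal W^1$ is a line on each edge and a plane on each polygon. So $H^2(L,\mathcal W^1)$ is the cokernel of a map from a sum of lines to a sum of planes. The shrinking of blocks still happens when we cross an edge, but in the plane one can walk around a vertex. Must the map be onto?

## 2. The conjecture and the results

The following conjecture is taken from the document listed as "UiO 8 Department of Mathematics" (https://www.duo.uio.no/bitstream/handle/10852/69428/Master_Edvard_Aksnes_web.pdf?isAllowed=y&sequence=1).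

**Conjecture.** *Let $L\subset V$ be a tropical linear space of dimension $d$. Then $H^q(L,\mathcal W^p)=0$ if $p\ne q$, and $H^q_c(L,\mathcal W^p)=0$ if $q\neq d$ (for all $p$).*

It is false. Call $\pi$, and the corresponding $L$, *realizable* if $\pi(B)$ is the valuation of the maximal minor with columns $B$ of a matrix over a valued field.

**Theorem 1.** *There is a realizable tropical plane $L$ ($d=2$, $n=9$, underlying matroid $U_{3,9}$) with $H^2(L,\mathcal W^1)\ne0$. Hence the conjecture is false.*

**Theorem 2.** *Let $1\le d+1\le n$. The statement "$H^q(L,\mathcal W^p)=0$ for all $p\neq q$ and all $d$-dimensional tropical linear spaces $L\subset\mathbb R^n/\mathbb R\mathbf 1$" holds if and only if $d\le1$, or $d\ge n-3$, or $n\le7$, or ($n=8$ and $d\ne3$). So it fails exactly when $2\le d\le n-4$ and either $n\ge9$ or $(d,n)=(3,8)$.*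

**Theorem 3.** *For every $L$: $H^q_c(L,\mathcal W^p)=0$ for $q\ne d$ if $p=0$ or $p=d$; $H^q_c(L,\mathcal W^p)=0$ if $q<p$; and $H^1_c(L,\mathcal W^1)=0$ if $d\ge2$. In particular the second half of the conjecture holds for $d\le2$ (so it holds for the $L$ of Theorem 1).*

For $d\ge3$ these notes do not settle the second half when $1\le p\le q\le d-1$ and $(p,q)\ne(1,1)$; this does not affect the disproof.

## 3. Reading boundedness and neighbors from the matroid

Only bounded cells enter $H^q$, so we need to recognize them.

**(F3)** *The recession cone of $\sigma_N$ is $\{u:\ u_B=\max_{B'\in M}u_{B'}\text{ for all }B\in N\}$.* This is read off from the defining inequalities. The cell is bounded in $V$ if and only if this cone is $\mathbb R\mathbf 1$. Let $n\ge2$ and let $\sigma=\sigma_N$ be bounded. Then: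

- $M$ is connected. If $M=M|S\oplus M|S^c$ with $S$ proper and nonempty, then $u=e_S$ is constant on bases, hence in the cone.
- $N$ has no coloop $i$, since otherwise $u=e_i$ has $u_B=1=\max$ on $N$; and $N$ has no loop $i$, since otherwise $u=-e_i$ has $u_B=0=\max$ on $N$.
- Hence *all components of $M_\sigma$ have size at least $2$*, and each has rank at least $1$ and nullity at least $1$.

For $M$ connected the matroid polytope $P_M$ has dimension $n-1$, and the condition on $u$ says that $P_N$ lies in the face of $P_M$ where $u$ is maximal. So *$\sigma_N$ is bounded if and only if $P_N$ lies in no proper face of $P_M$.*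

In Example 1 the bounded edge has components $\{1,2\},\{3,4\}$, while the ray from $0$ in direction $e_3$ has components $\{3\},\{1,2,4\}$, one of size $1$.

**(F4)** *Let $M_\tau=N\oplus\bigoplus_iU_{1,A_i}$ be loopless with $N$ connected of rank $2$ on $G$, with parallel classes $P_1,\dots,P_k$. Then $k\ge3$, and the cells $\sigma>\tau$ of $L$ with $\dim\sigma=\dim\tau+1$ correspond bijectively to the classes: $\sigma_i$ has components $A_1,A_2,\dots,P_i,G\setminus P_i$, all of rank $1$, and lies, near $\tau$, on the side $\tau+\mathbb R_{\ge0}e_{P_i}$.*

*Proof.* Let $x$ be in the relative interior of $\tau$. A point of $L$ near $x$ is $x+u$ with $(M_\tau)_u=N_u\oplus\bigoplus_i(U_{1,A_i})_u$ loopless. A loopless $(U_{1,A_i})_u$ forces $u$ to be constant on $A_i$. By Lemma 1, either $N_u=N$ and we stay in $\tau$, or $u|_G=c\mathbf 1+se_{P_i}$ with $s>0$; then $u\in L(\tau)+se_{P_i}$ and the matroid is the stated one. Conversely each $P_i$ occurs, with $u=\epsilon e_{P_i}$, and the resulting closed cell contains $x$ and hence has $\tau$ as a face. Different $i$ give different cells, since $G\setminus P_i=P_j$ is impossible for $k\ge3$. $\square$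

## 4. Three vanishing statements, and two ways to move $(d,n)$

Put $a=d$ and $b=n-d-2$, so $n=a+b+2$. If $n=1$, then $L$ is a point and $d=0$: nothing to prove. If $n\ge2$ and $M$ is disconnected, there are no bounded cells by (F3), and all $H^q(L,\mathcal W^p)$ vanish. So in this section let $n\ge2$ and $M$ connected.

**(i) Bounded cells are small.** A bounded $q$-cell has $q+1$ components, each of rank at least $1$ and nullity at least $1$. The total rank is $d+1$ and the total nullity is $n-d-1$. Hence $q\le\min(a,b)$.

**(ii) $H^q(L,\mathcal W^0)=0$ for $q\ge1$.** The aim is to recognize the complex as a relative chain complex of a ball modulo its boundary sphere.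

The polytopes $P_{M_x}$ are the cells of the regular subdivision of $P_M$ induced by $\pi$. By (F3), bounded $q$-cells $\sigma$ correspond to the cells $P_\sigma=P_{M_\sigma}$ of dimension $n-1-q$ not contained in $\partial P_M$; such cells are automatically loopless. If $\tau<\sigma$ has codimension $1$, choose $x$ in the relative interior of $\tau$ and a small $u$ with $x+u$ in the relative interior of $\sigma$; then $M_\sigma=(M_\tau)_u$ by (F2), so $P_\sigma$ is a face of $P_\tau$, and by dimension it is a facet. Conversely, if $P_\sigma$ is the facet of $P_\tau$ where $u$ is maximal, then $M_{x+\epsilon u}=M_\sigma$ for $x$ in the relative interior of $\tau$ and small $\epsilon>0$, so $x\in\sigma$ and $\tau$ is a face of $\sigma$.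

It remains to compare signs. Identify $V$ with $\{u:\sum u_i=0\}$. The tangent space $T(P_\sigma)$ consists of the $v$ with $v_A=0$ for every component $A$ of $M_\sigma$, so in $V$ the spaces $L(\sigma)$ and $T(P_\sigma)$ are orthogonal complements. Fix an orientation $\Omega$ of $V$ and orient $P_\sigma$ by $\mathrm{or}(\sigma)\wedge\mathrm{or}(P_\sigma)=\Omega$ (equalities up to positive factors). For $\tau<\sigma$ of codimension $1$ let $u\in L(\sigma)\cap L(\tau)^\perp$ point from $\tau$ into $\sigma$. Then $u\in T(P_\tau)$ is orthogonal to $T(P_\sigma)$, and by (F2) $P_\sigma$ is the face of $P_\tau$ where $u$ is maximal, so $u$ is its outward normal. The outward normal of $\tau$ in $\sigma$ is $-u$. Thus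
$$\mathrm{or}(\sigma)=[\tau:\sigma]\,(-u)\wedge\mathrm{or}(\tau),\qquad \mathrm{or}(P_\tau)=[P_\sigma:P_\tau]\,u\wedge\mathrm{or}(P_\sigma).$$
Insert the first into $\mathrm{or}(\sigma)\wedge\mathrm{or}(P_\sigma)=\Omega$ and the second into $\mathrm{or}(\tau)\wedge\mathrm{or}(P_\tau)=\Omega$. Since $\mathrm{or}(\tau)\wedge u=(-1)^{\dim\tau}u\wedge\mathrm{or}(\tau)$, comparison gives
$$[\tau:\sigma]=(-1)^{\dim\tau+1}[P_\sigma:P_\tau].$$
The extra sign depends only on the degree and does not change cohomology. So
$$H^q(L,\mathcal W^0)\cong H_{n-1-q}(P_M,\partial P_M;\mathbb R),$$
and this is $0$ for $q\ge1$, because $P_M$ is a ball of dimension $n-1$.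

**(iii) $H^q(L,\mathcal W^p)=0$ for $q<p$**, because $\mathcal W^p(\sigma)=0$ when $\dim\sigma<p$.

**Corollary 1.** *If $\min(a,b)\le1$, then $H^q(L,\mathcal W^p)=0$ for all $p\neq q$. If $\min(a,b)=2$, the only group with $p\ne q$ that can be nonzero is $H^2(L,\mathcal W^1)$.*

*Proof.* By (iii) only $q>p$ matters, by (ii) only $p\ge1$, so $q\ge2$; and $q\le\min(a,b)$ by (i). $\square$

**Duality: $(a,b)$ may be exchanged.** Let $\pi^*(B)=\pi(E\setminus B)$, a valuated matroid with underlying matroid $M^*$, which is connected and loopless. Its rank is $n-d-1$, so its tropical linear space has dimension $b$. Since $\pi^*(B)+x_B=\pi(E\setminus B)-x_{E\setminus B}+x_E$, we have $(M^*)_{-x}=(M_x)^*$. Since $u_B=u_E-u_{E\setminus B}$, the condition in (F3) is invariant under $(M,N,u)\mapsto(M^*,N^*,-u)$. Bounded cells have loopless and coloopless matroids, so $x\mapsto-x$ identifies the bounded cells of $L(M)$ with those of $L(M^*)$. The spaces $L(\sigma)$ are the same, because $N$ and $N^*$ have the same components. Transporting orientations, we get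
$$H^q(L(M),\mathcal W^p)\cong H^q(L(M^*),\mathcal W^p).$$
Duals of realizable valuated matroids are realizable.

**Parallel extension: from $(a,b)$ to $(a,b+1)$.** In a realization, duplicate column $n$ and call the new column $n+1$. So $\pi'(B)=\infty$ if $n,n+1\in B$, and otherwise $n+1$ plays the role of $n$. If $y_{n+1}<y_n$, replacing $n+1$ by $n$ in a basis lowers $\pi'(B)-y_B$, so $n+1$ is a loop of $M'_y$. If $y_{n+1}>y_n$, then $n$ is a loop. If $y_{n+1}=y_n$, then $M'_y$ is $M_{(y_1,\dots,y_n)}$ with $n+1$ added parallel to $n$. So $L'=\{(x,x_n):x\in L\}$, which is linearly isomorphic to $L$ together with its cells, and all cohomology groups agree. The dimension $d$ is unchanged and $n$ goes up by one.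

Thus a realizable $L$ with $H^q(L,\mathcal W^p)\ne0$, $p\neq q$, for $(a,b)$ gives one for $(b,a)$ (it has bounded cells, so $M$ is connected) and for $(a,b+1)$.

## 5. Peeling polygons, and the hexagon where peeling stops

Let $d=2$. Since $C^3=0$, we have $H^2(L,\mathcal W^1)=C^2/\delta C^1$, and its dual is the space of families $f=(f_\sigma)$, with $f_\sigma\in L(\sigma)^*$ for each bounded polygon $\sigma$, such that
$$\sum_{\sigma>\varepsilon}[\varepsilon:\sigma]\,f_\sigma|_{L(\varepsilon)}=0\quad\text{for every bounded edge }\varepsilon,\tag{1}$$
the sum being over bounded polygons. Vanishing of $H^2(L,\mathcal W^1)$ means that only $f=0$ satisfies (1).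

A natural way to prove vanishing is to peel from the outside. Call a bounded edge *free* if it lies in only one bounded polygon $\sigma$. Then (1) says $f_\sigma|_{L(\varepsilon)}=0$. If $\sigma$ has two nonparallel free edges, then $f_\sigma=0$; delete $\sigma$ and continue.

**Example 2 ($d=2$, $n=6$).** A bounded polygon has $M_\sigma=U_{1,A}\oplus U_{1,B}\oplus U_{1,C}$, because three components of a loopless matroid share the total rank $3$. All blocks have size at least $2$ by (F3), so all have size exactly $2$. Let $\varepsilon$ be an edge of $\sigma$. Its matroid is loopless of rank $3$ with two components, $U_{1,X}\oplus N$ with $N$ connected of rank $2$. By (F4), $X$ is one of the blocks, and the other two are $Y$ and $Z$, where $Y$ is the class of $N$ belonging to $\sigma$. Another bounded polygon at $\varepsilon$ belongs to a class $P\subseteq Z$ with $|P|\ge2$, so $P=Z$; but then $N$ has only two classes, contrary to Lemma 1. So every edge of every bounded polygon is free, peeling succeeds at once, and $H^2(L,\mathcal W^1)=0$.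

In general peeling stops when every remaining polygon has its free edges in at most one direction. The first such picture to come to mind is a hexagon cut into six triangles by the segments from an interior point to the six corners. Each triangle has a single free edge, the outer one, and peeling cannot even begin.

At this point the vanishing itself fails. Suppose six bounded triangles of $L$ fit together like this. Take the *tent function* $\varphi$: affine on each triangle, with value $1$ at the center and $0$ at the six corners. Let $f_\sigma$ be the differential of $\varphi$ on the triangle $\sigma$. Along an inner edge the two triangles see the same derivative of $\varphi$, and their incidence numbers are opposite; along an outer edge $\varphi$ is constant. So (1) holds, and $f\ne0$. The triangles need not lie in a common plane, since each $f_\sigma$ lives on its own plane.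

So the conjecture fails as soon as we can draw this hexagon inside a tropical plane. For this we need a way to draw prescribed bounded cells.

## 6. Drawing cells with a min-plus matrix

**Lemma A.** *Let $(a_{kj})$ be an $r\times n$ matrix whose column $k\le r$ has entry $0$ in row $k$ and $\infty$ elsewhere, and whose other entries are finite. Put $\pi(B)=\min_\beta\sum_ka_{k,\beta(k)}$ over bijections $\beta:\{1,\dots,r\}\to B$. Then $\pi$ is a realizable valuated matroid. For $z\in\mathbb R^r$ put*
$$x_j(z)=\min_k(a_{kj}+z_k),\qquad G_z=\{(k,j):a_{kj}+z_k=x_j(z)\}.$$
*Then $M_{x(z)}$ is the transversal matroid of $G_z$, it is loopless, and $z\mapsto x(z)$ is an injection $\mathbb R^r/\mathbb R\mathbf 1\to L$.*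

Here the *transversal matroid* of $G_z$ has as bases the $r$-sets of columns that can be matched to the $r$ rows along pairs in $G_z$; we call these pairs *tight*.

*Proof.* **Step 1: realizability.** Over a field of generalized power series in $t$ with real exponents, replace each finite entry by $c_{kj}t^{a_{kj}}$ and each $\infty$ by $0$, with $c_{kk}=1$ for $k\le r$ and the $c_{kj}$ with $j>r$ algebraically independent. In the minor on the columns $B$, a bijection of finite weight must send $k$ to $k$ for each $k\le r$ in $B$, and it is determined by the rows assigned to the columns $j>r$ of $B$. So different bijections of finite weight give different monomials in the $c_{kj}$, no cancellation occurs, and the valuation of the minor is $\pi(B)$. Such functions are valuated matroids (Dress–Wenzel). The rank is $r$, since $\pi(\{1,\dots,r\})=0$. For $j>r$ and $k\le r$, the set obtained from $\{1,\dots,r\}$ by replacing $k$ by $j$ has finite value, so $M$ is loopless.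

**Step 2: the matroid at $x(z)$.** By definition $a_{kj}-x_j(z)\ge-z_k$, with equality exactly for tight pairs. Summing along a bijection gives $\pi(B)-x_B\ge-\sum_kz_k$, with equality if and only if $B$ can be matched to the rows along tight pairs. The set $\{1,\dots,r\}$ can, since column $k\le r$ is tight in row $k$. So the minimum is $-\sum_kz_k$, and $M_{x(z)}$ is the transversal matroid. Every column $j$ is tight in some row $k$, and replacing $k$ by $j$ in $\{1,\dots,r\}$ gives a basis containing $j$. So there are no loops.

**Step 3: injectivity.** $x(z+c\mathbf 1)=x(z)+c\mathbf 1$ and $x_k(z)=z_k$ for $k\le r$. $\square$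

**Lemma B.** *In Lemma A let $Q\subset\mathbb R^r/\mathbb R\mathbf 1$ be an $(r-1)$-dimensional polytope such that $G_z$ is constant on the interior of $Q$ with every column tight in exactly one row, and such that on the relative interior of each facet $M_{x(z)}$ differs from the matroid on the interior of $Q$. Then $x|_Q$ is affine and injective, and $x(Q)$ is a bounded $(r-1)$-cell of $L$; its faces are cells of $L$.*

*Proof.* Let $k(j)$ be the row where column $j$ is tight in the interior. Then $x_j=a_{k(j)j}+z_{k(j)}$ there, and by continuity on $Q$, so $x|_Q$ is affine; it is injective by Lemma A. In the interior the matroid is $\bigoplus_kU_{1,A_k}$ with $A_k=\{j:k(j)=k\}\ni k$. Let $\sigma$ be its cell; by (F1) it has dimension $r-1$. So $x(\operatorname{int}Q)$ is contained in the relative interior of $\sigma$, and has the same dimension. Suppose the relative interior of $\sigma$ contained a point $y\notin x(Q)$. The segment from $y$ to a generic point of $x(\operatorname{int}Q)$ crosses the boundary of $x(Q)$ in the relative interior of a facet, since the points whose segment meets a face of codimension at least $2$ lie in a finite union of subspaces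 of smaller dimension. By convexity the crossing point lies in the relative interior of $\sigma$, so its matroid is $M_\sigma$, contrary to the assumption on facets. Hence the relative interior of $\sigma$ lies in $x(Q)$, and taking closures $\sigma=x(Q)$. Faces of cells of $L$ are cells of $L$. $\square$

**Example 3.** Let $r=2$, $n=4$, with third column $(0,1)$ and fourth column $(0,0)$. With $z=(0,s)$ we get $x=(0,\,s,\,\min(0,s+1),\,\min(0,s))$. For $-1<s<0$ column $3$ is tight in row $1$ and column $4$ in row $2$, so the matroid is $U_{1,\{1,3\}}\oplus U_{1,\{2,4\}}$. At $s=0$ column $4$ is tight in both rows, and the classes are $\{1,3\},\{2\},\{4\}$; at $s=-1$ column $3$ is, and the classes are $\{1\},\{3\},\{2,4\}$. Lemma B with $Q=[-1,0]$ gives a bounded edge.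

## 7. Six triangles around a point

This section proves Theorem 1. Let $r=3$ and $E=\{i,i^-,i^+:i=1,2,3\}$, so $n=9$. Column $i^-$ has entry $1$ in row $i$ and $0$ in the other rows; column $i^+$ has entry $-1$ in row $i$ and $0$ in the other rows. For $\{i,j,k\}=\{1,2,3\}$,
$$x_i=z_i,\qquad x_{i^-}=\min(z_i+1,z_j,z_k),\qquad x_{i^+}=\min(z_i-1,z_j,z_k).$$
All $\pi(B)$ are finite: identity columns in $B$ take their own rows, and the other columns have only finite entries. So the underlying matroid is $U_{3,9}$.

Why these columns? Column $i^-$ breaks the $z$-plane along a tropical line with apex $-e_i$, one of whose rays, $z_j=z_k\le z_i+1$, contains $[-e_i,0]$ and $[0,e_i]$. Column $i^+$ breaks it along a tropical line with apex $e_i$, two of whose rays contain $[e_i,e_i+e_j]$ and $[e_i,e_i+e_k]$. Together these are the inner and outer edges of a hexagon, cut into six triangles.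

**Step 1: the triangles.** For each ordered pair $j\ne k$ with third index $i$ let
$$T_{jk}=\{z:\ z_i=0\le z_k\le z_j\le1\}\subset\mathbb R^3/\mathbb R\mathbf 1,$$
the triangle with vertices $0$, $e_j$ and $e_j+e_k\equiv-e_i$. The six triangles triangulate a hexagon around $0$. The inner edge $[0,e_j]$ lies in exactly $T_{jk}$ and $T_{ji}$; the inner edge $[0,e_j+e_k]$ lies in exactly $T_{jk}$ and $T_{kj}$; the outer edge $[e_j,e_j+e_k]$ lies only in $T_{jk}$. This gives six inner and six outer edges.

**Step 2: the tight rows.** The purpose is to check the hypotheses of Lemma B. Column $l\in\{1,2,3\}$ is tight exactly in row $l$. The other columns, with $z_i=0$, are tight in the following rows.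

| | $i^-$ | $j^-$ | $k^-$ | $i^+$ | $j^+$ | $k^+$ |
|---|---|---|---|---|---|---|
| minimum of (rows $i,j,k$) | $1,z_j,z_k$ | $0,z_j+1,z_k$ | $0,z_j,z_k+1$ | $-1,z_j,z_k$ | $0,z_j-1,z_k$ | $0,z_j,z_k-1$ |
| interior: $0<z_k<z_j<1$ | $k$ | $i$ | $i$ | $i$ | $j$ | $k$ |
| edge $z_k=0<z_j<1$ | $k$ | $i,k$ | $i$ | $i$ | $j$ | $k$ |
| edge $0<z_k=z_j<1$ | $j,k$ | $i$ | $i$ | $i$ | $j$ | $k$ |
| edge $z_j=1$, $0<z_k<1$ | $k$ | $i$ | $i$ | $i$ | $i,j$ | $k$ |

In the interior every column is tight in one row, and the matroid is
$$U_{1,\{i,i^+,j^-,k^-\}}\oplus U_{1,\{j,j^+\}}\oplus U_{1,\{k,k^+,i^-\}}.$$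
On each edge exactly one column is tight in two rows. The two rows it joins carry a rank-$2$ matroid with exactly three parallel classes: the columns tight only in the first row, those tight only in the second, and the joining column by itself. Such a matroid is connected. The classes are:

- on $z_k=0$: $\{i,i^+,k^-\}$, $\{k,k^+,i^-\}$, $\{j^-\}$, with rank-$1$ component $\{j,j^+\}$;
- on $z_k=z_j$: $\{j,j^+\}$, $\{k,k^+\}$, $\{i^-\}$, with rank-$1$ component $\{i,i^+,j^-,k^-\}$;
- on $z_j=1$: $\{i,i^+,j^-,k^-\}$, $\{j\}$, $\{j^+\}$, with rank-$1$ component $\{k,k^+,i^-\}$.

So each edge matroid has two components and differs from the interior one. By Lemma B the six $x(T_{jk})$ are bounded $2$-cells of $L$, and their $12$ edges are bounded $1$-cells. Since $x$ is injective on the whole $z$-plane, these cells meet exactly as the triangles do. Orient the six $2$-cells by an orientation of the $z$-plane.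

**Step 3: the tent.** Let $\varphi$ be affine on each $T_{jk}$, with $\varphi(0)=1$ and $\varphi=0$ at the six outer vertices. For $\sigma=x(T_{jk})$ let $f_\sigma\in L(\sigma)^*$ be the differential of $\varphi\circ x^{-1}|_\sigma$, and let $f_\sigma=0$ for all other bounded $2$-cells. Then $f\neq0$. We check (1) for a bounded edge $\varepsilon$ and $w\in L(\varepsilon)$.

- If $\varepsilon$ is not one of the $12$ edges, all terms vanish.
- If $\varepsilon$ is an outer edge, the only term is $\pm f_\sigma(w)$, which is $0$ because $\varphi=0$ along $\varepsilon$.
- If $\varepsilon$ is an inner edge, the two triangles contribute the derivative of $\varphi|_\varepsilon$ along $w$ with opposite incidence numbers, and the sum is $0$.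

Bounded edges may also lie in further bounded $2$-cells, but there $f$ is zero. So $f$ is a nonzero functional on $C^2(L,\mathcal W^1)$ that vanishes on $\delta C^1(L,\mathcal W^1)$, and $H^2(L,\mathcal W^1)=C^2/\delta C^1\ne0$. Realizability is part of Lemma A. This proves Theorem 1. $\blacksquare$

## 8. An octahedron for $(d,n)=(3,8)$, and all larger cases

In dimension $3$ a class in $H^2(L,\mathcal W^1)$ can come from the boundary of a single $3$-cell. A piecewise affine function on the boundary surface gives a functional that kills coboundaries, and it is trivial only if it extends to an affine function. The boundary of an octahedron carries functions that do not extend.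

**Step 1: the cell.** Let $r=4$, indices mod $4$, $E=\{j,j':j\in\mathbb Z/4\}$, with
$$a_{jj'}=0,\qquad a_{j\pm1,j'}=1,\qquad a_{j+2,j'}=3,$$
so $x_{j'}=\min(z_j,\ z_{j+1}+1,\ z_{j-1}+1,\ z_{j+2}+3)$. Let $Q=\{z:|z_j-z_{j+1}|\le1\text{ for all }j\}\subset\mathbb R^4/\mathbb R\mathbf 1$. With $s_j=z_{j+1}-z_j$ this is $\{s\in[-1,1]^4:\sum s_j=0\}$. A vertex of this slice lies on an edge of the cube, so at least three coordinates are $\pm1$; their sum is odd, so the fourth is $\pm1$ too. Thus the vertices are the six $\pm1$-vectors with two entries $+1$. Fixing one $s_j=\pm1$ leaves three of them, so $Q$ is an octahedron with the $8$ triangular facets $s_j=\pm1$.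

On $Q$ we have $|z_j-z_{j+2}|\le2<3$, so the pair $(j+2,j')$ is never tight. In the interior $z_{j\pm1}+1>z_j$, so column $j'$ is tight only in row $j$, and the matroid is $\bigoplus_jU_{1,\{j,j'\}}$. In the relative interior of the facet $z_j-z_l=1$, with $l=j\pm1$, no other of the eight facet inequalities is an equality, so the only additional tight pair is $(l,j')$. The matroid there has the components $\{m,m'\}$ for $m\ne j,l$ and a rank-$2$ component with the three classes $\{j\},\{j'\},\{l,l'\}$. By Lemma B, $x(Q)$ is a bounded $3$-cell $\sigma_Q$ of $L$.

**Step 2: each facet has no other bounded neighbor.** By (F4) there are three $3$-cells at a facet, one for each class. The class $\{l,l'\}$ gives $\sigma_Q$. The classes $\{j\}$ and $\{j'\}$ give cells having a component of size $1$, unbounded by (F3). So $\sigma_Q$ is the only bounded $3$-cell containing the facet.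

**Step 3: a functional that kills coboundaries.** The vertices of $Q$ admit a $6$-dimensional space of values, and affine functions form a $4$-dimensional space. Choose $\varphi:\partial Q\to\mathbb R$, affine on each triangle, whose vertex values are not those of an affine function. Orient the facets of $\sigma_Q$ as its boundary. For a facet $x(T)$ of $\sigma_Q$ let $f_T=d(\varphi\circ x^{-1}|_{x(T)})$, and let $f=0$ on the other bounded $2$-cells. Every edge of $Q$ lies in exactly two facets, with opposite incidence, and both see the same derivative of $\varphi$. So $f$ vanishes on $\delta C^1(L,\mathcal W^1)$.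

**Step 4: it does not kill all cocycles.** Suppose $f$ vanished on the kernel of $\delta:C^2(L,\mathcal W^1)\to C^3(L,\mathcal W^1)$. Then $f=g\circ\delta$ for some linear functional $g=(g_\tau)$ on $C^3(L,\mathcal W^1)$. By Step 2, $f_T$ equals $\pm g_{\sigma_Q}$ restricted to the direction space of the facet, with one common sign for all facets, because they carry the boundary orientation. Let $h$ be the affine function on $\sigma_Q$ with differential $\pm g_{\sigma_Q}$. Then $\varphi\circ x^{-1}-h$ is constant on each facet, hence constant on the connected boundary, so $\varphi$ is the restriction of an affine function. This is a contradiction. So $f$ is nonzero on some cocycle and zero on all coboundaries, and $H^2(L,\mathcal W^1)\ne0$.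

**Step 5: all failures of Theorem 2.** Theorem 1 is the case $(a,b)=(2,5)$, and the octahedron is $(3,3)$; both are realizable. The moves $(a,b)\leftrightarrow(b,a)$ and $(a,b)\to(a,b+1)$ of Section 4 give failure for $(2,b)$ with $b\ge5$, for $(a,2)$ with $a\ge5$, and for all $a,b\ge3$. Since $n=a+b+2$, these are exactly the pairs $a,b\ge2$ with $n\ge9$ or $(d,n)=(3,8)$.

## 9. Planes with $n\le8$: peeling with a closing condition

It remains to prove the positive part of Theorem 2. We may assume $n\ge2$ and $M$ connected (Section 4). By Corollary 1 everything is done if $\min(a,b)\le1$, that is, if $d\le1$ or $d\ge n-3$. The remaining cases have $a,b\ge2$, $n\le8$ and $(d,n)\neq(3,8)$, so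
$$(a,b)\in\{(2,2),(2,3),(3,2),(2,4),(4,2)\}.$$
By Corollary 1 only $H^2(L,\mathcal W^1)=0$ is left, and by duality we may take $d=2$, $6\le n\le8$. Let $f$ satisfy (1), and let $S$ be the set of bounded polygons $\sigma$ with $f_\sigma\ne0$. We show $S=\emptyset$. Plain peeling needs two free directions on a polygon. The extra ingredient is that a polygon must close up.

**Step 1: labels of edges.** As in Example 2, a bounded polygon has $M_\sigma=U_{1,A}\oplus U_{1,B}\oplus U_{1,C}$; its *type* is $\{A,B,C\}$, with all sizes at least $2$, and $e_A+e_B+e_C=0$ in $L(\sigma)$. An edge $\varepsilon$ of $\sigma$ has $M_\varepsilon=U_{1,X}\oplus N$ with $N$ connected of rank $2$ and $L(\varepsilon)=\mathbb Re_X$. By (F4), $X\in\{A,B,C\}$, and $\sigma$ corresponds to a class $Y\in\{A,B,C\}\setminus\{X\}$ of $N$ and lies on the side $e_Y$ of $\varepsilon$. Call $\varepsilon$ an *$(X;Y)$-edge* of $\sigma$. Its direction and side are fixed, so by convexity $\sigma$ has at most one $(X;Y)$-edge. Let $\ell_{XY}\ge0$ be its length in multiples of $e_X$, and $0$ if it is absent.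

**Step 2: the closing condition.** Use coordinates $e_A=(1,0)$, $e_B=(0,1)$, $e_C=(-1,-1)$ on $L(\sigma)$, and run around $\sigma$ counterclockwise, with the interior on the left. The $(A;B)$-edge is horizontal with the interior on the side $e_B$, above it, so it runs in direction $(1,0)$. In the same way the $(A;B)$-, $(A;C)$-, $(B;A)$-, $(B;C)$-, $(C;A)$-, $(C;B)$-edges run in the directions
$$(1,0),\ (-1,0),\ (0,-1),\ (0,1),\ (-1,-1),\ (1,1).$$
The edge vectors sum to zero: $\ell_{AB}-\ell_{AC}-\ell_{CA}+\ell_{CB}=0$ and $-\ell_{BA}+\ell_{BC}-\ell_{CA}+\ell_{CB}=0$. Hence
$$\ell_{AB}-\ell_{AC}=\ell_{BC}-\ell_{BA}=\ell_{CA}-\ell_{CB}.\tag{2}$$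

**Step 3: the rule for crossing an edge.** Let $\sigma\in S$ have an $(X;Y)$-edge $\varepsilon$ with $f_\sigma(e_X)\ne0$, and let $Z$ be the third block. Evaluating (1) at $e_X$ shows that another polygon of $S$ contains $\varepsilon$. By (F4) it corresponds to a class $P\ne Y$ of $N$, so $P\subseteq Z$. Then $|P|\ge2$ by (F3), and $P\neq Z$ because $N$ has at least three classes. So $|Z|\ge3$, and *$S$ contains a polygon of type $\{X,P,E\setminus(X\cup P)\}$ with $P\subset Z$ and $2\le|P|<|Z|$*. Call the label $(X;Y)$ of $\sigma$ *dead* if this is impossible. Thus if $\sigma$ has an edge with a dead label $(X;Y)$, then $f_\sigma(e_X)=0$. In particular $(X;Y)$ is dead whenever $|Z|=2$.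

**Step 4: a polygon with enough dead labels is not in $S$.**

**Claim.** *If $(C;A)$ and $(C;B)$ are dead, and moreover either (first case) $(A;C),(B;C)$ are dead or (second case) $(A;B),(B;A)$ are dead, then $f_\sigma=0$.*

*Proof.* Suppose $f_\sigma\neq0$.

Assume first $f_\sigma(e_C)\ne0$. Then there are no $C$-edges, so (2) gives $\ell_{AB}=\ell_{AC}$ and $\ell_{BC}=\ell_{BA}$. A polygon has edges in at least two directions, so all four lengths are positive. In either case an edge with a dead $A$-label and an edge with a dead $B$-label are present, so $f_\sigma(e_A)=f_\sigma(e_B)=0$ and $f_\sigma=0$, a contradiction.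

So $f_\sigma(e_C)=0$, and $f_\sigma(e_A)=-f_\sigma(e_B)\ne0$. Hence edges with dead $A$- or $B$-labels are absent. In the first case $\ell_{AC}=\ell_{BC}=0$, and (2) gives $\ell_{AB}=-\ell_{BA}$. In the second case $\ell_{AB}=\ell_{BA}=0$, and (2) gives $-\ell_{AC}=\ell_{BC}$. Lengths are nonnegative, so all $A$- and $B$-edges are absent, which is impossible for a polygon. $\square$

**Step 5: all types for $n\le8$.** Three sizes, each at least $2$, with sum $n$:

- $n=6$, sizes $(2,2,2)$: every third block has size $2$, so all labels are dead and $f_\sigma=0$.
- $n=7$ with $|A|=|B|=2$, $|C|=3$, and $n=8$ with $|A|=|B|=2$, $|C|=4$: the labels $(C;A)$, $(C;B)$, $(A;C)$, $(B;C)$ have third block $B$, $A$, $B$, $A$, of size $2$. They are dead, and the first case of the Claim gives $f_\sigma=0$.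
- $n=8$ with $|A|=|B|=3$, $|C|=2$: the labels $(A;B)$ and $(B;A)$ have third block $C$ of size $2$, so they are dead. For $(C;A)$ and $(C;B)$ the third block has size $3$, so $|P|=2$, and the polygon of $S$ required by Step 3 would have sizes $(2,2,4)$. By the previous item there is none in $S$, so these labels are dead too. The second case of the Claim gives $f_\sigma=0$.

These are all types, so $S=\emptyset$ and $H^2(L,\mathcal W^1)=0$. Together with Section 8 this proves Theorem 2. $\blacksquare$

The example of Section 7 shows how the argument breaks at $n=9$. There $x(T_{jk})$ has blocks $\{i,i^+,j^-,k^-\}$, $\{k,k^+,i^-\}$, $\{j,j^+\}$ of sizes $4,3,2$. Across $z_k=0$ the third block is the one of size $4$, and the neighbor uses $P=\{i,i^+,k^-\}$. Across $z_k=z_j$ the third block is the one of size $3$, and the neighbor uses $P=\{k,k^+\}$. Only the outer edge, with third block $\{j,j^+\}$, has a dead label.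

## 10. Compact supports

We prove Theorem 3. If $q<p$, then $C^q_c(L,\mathcal W^p)=0$; this includes the case $p=d$, $q<d$, and there is nothing in degrees above $d$. Two statements remain.

We use a textbook fact: for constant coefficients, the cellular complex over *all* cells computes topological cohomology with compact supports. Filter by skeleta. The difference of consecutive skeleta is a disjoint union of open cells homeomorphic to $\mathbb R^k$, with $H_c^*$ concentrated in degree $k$. The connecting map from an open facet $\tau$ to an open cell $\sigma$ is the one for their union, homeomorphic to $\mathbb R^k\times[0,\infty)$, and so is an isomorphism, $\pm1$ according to orientations.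

**10.1. $H^q_c(L;\mathbb R)=0$ for $q<d$.** The plan is induction on $n$: deleting an element $e$ presents $L$ as a graph over a smaller tropical linear space with half-lines attached over a divisor. For $n=1$ we have $d=0$ and nothing to show. Let $n\ge2$, $e\in E$, and write $x=(y,t)$ with $t=x_e$.

**Step 1: $e$ is a coloop of $M$.** The other elements are not loops, so $d\ge1$. Every basis contains $e$, so $M_x=\{e\}\oplus(M/e)_y$ with $e$ a coloop, there is no condition on $t$, and $L(M)\cong L(M/e)\times\mathbb R$. Hence $H_c^q(L(M))=H_c^{q-1}(L(M/e))$. Here $L(M/e)$ has dimension $d-1$, so by induction this is $0$ for $q<d$.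

**Step 2: $e$ is not a coloop; the shape of $L$.** Put
$$\alpha(y)=\min_{B\not\ni e}(\pi(B)-y_B),\qquad\beta(y)=\min_{B\ni e}(\pi(B)-y_{B\setminus e}),\qquad f=\beta-\alpha.$$
Both minima are finite, since $e$ is neither a coloop nor a loop. The function $f$ is continuous, and $f(y+c\mathbf 1)=f(y)+c$, because $\alpha$ drops by $(d+1)c$ and $\beta$ by $dc$. The minimum of $\pi(B)-x_B$ is $\min(\alpha(y),\beta(y)-t)$.

- If $t<f(y)$, no minimizer contains $e$, so $e$ is a loop of $M_x$.
- If $t>f(y)$, all minimizers contain $e$, and $M_x=\{e\}\oplus(M/e)_y$ with $e$ a coloop.
- If $t=f(y)$, then $e$ is neither a loop nor a coloop of $M_x$, and $M_x\setminus e=(M\setminus e)_y$, $M_x/e=(M/e)_y$. A loop of $M_x\setminus e$ is a loop of $M_x$, since $e$ is not a coloop; hence it is a loop of $M_x/e$.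

Let $L_0=L(M\setminus e)$; here $M\setminus e$ is loopless of rank $d+1$, since a loop of it would be a loop of $M$. Let $D=\{y:(M/e)_y\text{ is loopless}\}/\mathbb R\mathbf 1$. This is $L(M/e)$, of dimension $d-1$, if $M/e$ is loopless, and is empty otherwise (in particular for $d=0$). The third item shows $D\subseteq L_0$, and that for $t=f(y)$ the matroid $M_x$ is loopless if and only if $y\in L_0$. Altogether
$$L=\{(y,f(y)):y\in L_0\}\ \cup\ \{(y,t):y\in D,\ t\ge f(y)\}.$$

**Step 3: two exact sequences.** The second set is closed in $L$ and homeomorphic to $D\times[0,\infty)$, so its $H^*_c$ vanishes. Its complement in $L$ is homeomorphic to $L_0\setminus D$. Hence $H^q_c(L)\cong H_c^q(L_0\setminus D)$. Since $D$ is closed in $L_0$,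
$$H^{q-1}_c(D)\to H^q_c(L_0\setminus D)\to H_c^q(L_0)$$
is exact. Both $L_0$ and $D$ live on $n-1$ elements, with dimensions $d$ and $d-1$ (or $D=\emptyset$). For $q<d$ the outer terms vanish by induction, so the middle one does. This settles $p=0$.

**10.2. $H^1_c(L,\mathcal W^1)=0$ for $d\ge2$.** A cocycle $w$ of $\mathcal W^1$ is also a cocycle with values in all of $V$, where 10.1 provides a primitive; the task is to show that this primitive vanishes.

**Step 1: the primitive.** Let $w\in C_c^1(L,\mathcal W^1)$ be a cocycle. Since $L(\sigma)\subseteq V$, it is a cocycle for the constant sheaf $V$. As $1<d$, 10.1 gives $H_c^1(L;V)=0$, so $w=\delta u$ for a function $u$ from the vertices of $L$ to $V$. If $L$ has no vertex, then $w=0$. Otherwise let $v$ be a vertex. $M_v$ is connected, hence so is $M$, because bases of $M_v$ are bases of $M$ and a splitting of $M$ would split $M_v$. If $u'$ and $-u'$ are in the recession cone of a cell, then by (F3) $u'_B$ is both the maximum and the minimum over $M$ for each $B$ in the matroid of the cell. So $u'_B$ is constant on the bases of the connected matroid $M$, and $u'\in\mathbb R\mathbf 1$. So no closed cell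 contains a line. We use the standard facts on polyhedra without lines: such a polyhedron has a vertex, its $1$-skeleton is connected, and if it is unbounded it has an unbounded edge, that is, a ray.

**Step 2: the subcomplexes $L_{ij}$.** Fix $i\neq j$ and let $L_{ij}$ be the set of $x\in L$ for which $i,j$ lie in the same component of $M_x$. It is a union of relatively open cells, and it is closed. Indeed, let $x\in\sigma_N$, and suppose $M_x=M_x|R\oplus M_x|R^c$ with $i\in R$, $j\notin R$. Then $|B\cap R|$ is constant on bases of $M_x$, hence on bases of $N$, so $N$ splits along $R$ too. Thus if $N$ does not separate $i$ and $j$, neither does $M_x$. So $L_{ij}$ is a closed subcomplex. It contains all vertices of $L$.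

**Step 3: no connected component $K$ of $L_{ij}$ is compact.** Suppose $K$ is compact, and let $x\in K$ maximize $g(x)=\sum_k(x_k-x_i)$, a well-defined function on $V$. Two elements of one component lie in a common cocircuit, so there is a cocircuit $C$ of $M_x$ with $i,j\in C$. Then $H=E\setminus C$ is a hyperplane of $M_x$, of rank $d\ge1$, so nonempty. By (F2), for small $t>0$,
$$M_{x+te_H}=M_x|H\oplus U_{1,C},$$
because $M_x/H$ is loopless of rank $1$ on $C$. This is loopless, with $i,j$ in one component. So the segment from $x$ to $x+te_H$ lies in $L_{ij}$, hence in $K$. But $g(x+te_H)=g(x)+t|H|>g(x)$, since $i\notin H$. This is a contradiction.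

**Step 4: the primitive is zero.** Let $v$ be a vertex and $K$ its component in $L_{ij}$. $K$ is a finite union of closed cells and is not compact, so it contains an unbounded cell, hence a ray. The $1$-skeleton of $K$ is connected: each closed cell has a connected $1$-skeleton, and two cells that meet share a face, which has a vertex. For an edge $\varepsilon\subset L_{ij}$, the functional $x_i-x_j$ vanishes on $L(\varepsilon)$ by (F1).

- If $\varepsilon$ is bounded with ends $v',v''$, then $u(v')-u(v'')=\pm w_\varepsilon\in L(\varepsilon)$, so $u_i-u_j$ has the same value at both ends.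
- If $\varepsilon$ is a ray at $v'$, then $u(v')=\pm w_\varepsilon\in L(\varepsilon)$, so $u_i-u_j$ vanishes at $v'$.

Walking in the $1$-skeleton of $K$ from $v$ to the end of a ray, we get $(u_i-u_j)(v)=0$. This holds for all $v$ and all $i\ne j$, so $u(v)=0$ in $V$ for every vertex. Hence $u=0$ and $w=0$.

**10.3. The case $d\le2$.** For $d\le1$ only $p=0$ and $p=d$ occur. For $d=2$ and $p=1$, the degree $q=0$ is covered by $q<p$ and the degree $q=1$ by 10.2. So all pairs $(p,q)$ with $q\neq d$ are covered, and Theorem 3 is proved. $\blacksquare$
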